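
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}


\title{Limits of Poincar\'e duality angles for complements of small tubular neighborhoods}

\begin{abstract}
The Poincar\'e duality angles of a compact Riemannian manifold with boundary compare two spaces of harmonic fields that represent its interior cohomology. It was conjectured that, if a tubular neighborhood of radius $r$ about a closed submanifold of codimension at least $2$ is removed from a closed manifold, all these angles go to zero as $r\to0$. We show that this is false: for the diagonal in a product of two round spheres of the same even dimension and of different radii, the angle in the middle degree has a nonzero limit. We compute the limits of all Poincar\'e duality angles for every pair of codimension at least $2$, in terms of two subspaces of the harmonic forms of the closed manifold. From this we determine the pairs of dimensions for which the conjecture holds, and we show that for a connected oriented surface of nonzero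 self-intersection in a connected four-manifold with indefinite intersection form it fails for an open and dense set of metrics.
\end{abstract}

\section{The question and the answer}

\subsection{Poincar\'e duality angles}

Let $M^n$ be a compact, oriented, smooth Riemannian manifold, possibly with boundary, and let $i:\partial M\to M$ be the inclusion. We write $\star$ for the Hodge star, $\alpha\wedge\star\beta=\langle\alpha,\beta\rangle\,dv$ pointwise, $\delta$ for the codifferential, and, when no confusion is possible, also $\langle\alpha,\beta\rangle=\int_M\alpha\wedge\star\beta$ for the $L^2$ inner product. The harmonic Neumann and Dirichlet fields are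
\begin{gather*}
\mathcal H_N^p(M)=\{\omega\in\Omega^p(M): d\omega=0,\ \delta\omega=0,\ i^*\!\star\omega=0\},\\
\mathcal H_D^p(M)=\{\eta\in\Omega^p(M): d\eta=0,\ \delta\eta=0,\ i^*\eta=0\}.
\end{gather*}
By the Hodge--Morrey--Friedrichs theorem, every class in $H^p(M;\mathbb R)$ contains exactly one Neumann field, and every class in $H^p(M,\partial M;\mathbb R)$ exactly one Dirichlet field. Their interior subspaces are
\begin{gather*}
\mathcal E_\partial\mathcal H_N^p(M)=\{\omega\in\mathcal H_N^p(M): i^*\omega=d\phi\text{ for some }\phi\in\Omega^{p-1}(\partial M)\},\\
c\mathcal E_\partial\mathcal H_D^p(M)=\star\,\mathcal E_\partial\mathcal H_N^{n-p}(M)=\{\eta\in\mathcal H_D^p(M): i^*\!\star\eta=d\psi\text{ for some }\psi\in\Omega^{n-p-1}(\partial M)\}.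
\end{gather*}
The first condition says that the class of $\omega$ restricts to zero on $\partial M$, so that it comes from $H^p(M,\partial M;\mathbb R)$: it is a class of the interior, not one of the boundary. The second space is the image of the first, in the complementary degree, under $\star$.

Recall the principal angles between finite-dimensional subspaces $U,W$ of an inner product space: if $(u_i)$, $(w_j)$ are orthonormal bases, the $\min(\dim U,\dim W)$ singular values of the matrix $(\langle u_i,w_j\rangle)$ do not depend on the bases and lie in $[0,1]$; the principal angles are the numbers in $[0,\frac\pi2]$ whose cosines they are, counted with multiplicity.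

\begin{definition}[DeTurck--Gluck, see \cite{talk}]
The Poincar\'e duality angles of $M$ are the principal angles, with respect to the $L^2$ inner product, between $\mathcal E_\partial\mathcal H_N^p(M)$ and $c\mathcal E_\partial\mathcal H_D^p(M)$, taken over all $p$.
\end{definition}

If $\partial M=\emptyset$, all boundary conditions are void, both subspaces are the space of all harmonic $p$-forms, and all angles are zero. In this sense nonzero angles are an effect of the boundary. It is natural to ask what happens when $M$ is \emph{nearly} closed, and the simplest way to produce such manifolds is to remove a small set from a closed one. For a closed submanifold $N$ of a closed Riemannian manifold $M$ let $\nu_r(N)$ be the set of points at distance $<r$ from $N$. For small $r>0$ the complement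
\[
M_r=M-\nu_r(N)
\]
is a compact manifold with smooth boundary. For $\mathbb CP^n$ with the Fubini--Study metric and $N$ a point, all Poincar\'e duality angles of $M_r$ go to zero as $r\to0$, and the same holds for certain Grassmannian examples; see \cite{talk}, where the following is posed.

\begin{conjecture}[\cite{talk}]
If $M^n$ is a closed (oriented) Riemannian manifold and $N^k$ is a (nonempty) closed submanifold of codimension $\ge2$, the Poincar\'e duality angles of $M-\nu_r(N)$ go to zero as $r\to0$.
\end{conjecture}

The conjecture is what one would guess. A set of codimension at least $2$ is invisible to harmonic fields in $L^2$: a square integrable form that is closed and coclosed on $M-N$ extends smoothly across $N$ (Lemma~\ref{lem:removable}). So both families of fields on $M_r$ should converge to harmonic forms on the closed manifold $M$, where the distinction between Neumann and Dirichlet fields has disappeared. All of this is correct. But it leaves open \emph{which} harmonic forms are the limits, and we shall see that the two families can select different ones.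

\subsection{Results}

Throughout, $M^n$ is closed, oriented and Riemannian, and $N\subset M$ is a nonempty closed embedded submanifold all of whose components have dimension $k$; it need not be connected or orientable. The codimension $m=n-k$ is at least $2$. Cohomology has real coefficients unless another system is indicated. Let $\mathcal H^p$ be the space of harmonic $p$-forms on $M$ with the $L^2$ inner product; we identify it with $H^p(M)$. Orthogonal complements $\perp$ of subspaces of $\mathcal H^p$ are taken in $\mathcal H^p$, and $P_U$ denotes the orthogonal projection of $\mathcal H^p$ onto $U$. The answer is expressed by the two subspaces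
\[
K^p=\ker\bigl(H^p(M)\to H^p(N)\bigr),\qquad G^p=\ker\bigl(H^p(M)\to H^p(M-N)\bigr)
\]
of $\mathcal H^p$, the classes that vanish \emph{on} $N$ and those that vanish \emph{off} $N$. Put
\[
d_p=\dim K^p-\dim(K^p\cap G^p).
\]
By \emph{degree-$p$ angles} we mean the principal angles between $\mathcal E_\partial\mathcal H_N^p(M_r)$ and $c\mathcal E_\partial\mathcal H_D^p(M_r)$. The statement that they all tend to $0$ counts as true when there are none.

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] For all sufficiently small $r$, the interior subspaces $\mathcal E_\partial\mathcal H_N^p(M_r)$ and $c\mathcal E_\partial\mathcal H_D^p(M_r)$ have dimension $d_p$.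
\item[(b)] As $r\to0$, their principal angles converge to the principal angles less than $\frac\pi2$ between $K^p$ and $(G^p)^\perp$; there are exactly $d_p$ of these.
\item[(c)] All degree-$p$ angles tend to $0$ if and only if $P_{K^p}$ and $P_{G^p}$ commute.
\item[(d)] The nonzero limits are exactly, with multiplicities, the principal angles in $(0,\frac\pi2)$ between $G^p$ and $\star G^{n-p}$.
\end{enumerate}
\end{theorem}

As subspaces of $H^p(M)$, $K^p$ and $G^p$ are topological; the metric enters only through the inner product on $H^p(M)$. The conjecture fails for $(M,N)$ as soon as, in some degree, the two projections do not commute. The simplest instance is the following.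

\begin{theorem}\label{thm:spheres}
Let $m\ge2$ be even, let $X=S^m(a_1)\times S^m(a_2)$ with the product of round metrics of radii $a_1,a_2$, let $\Delta=\{(a_1x,a_2x):x\in S^m(1)\}$, and let $t=(a_2/a_1)^m$. For small $r$ the interior subspaces of $X-\nu_r(\Delta)$ in degree $m$ are lines, and as $r\to0$ the angle between them tends to
\[
\arccos\frac{2}{t+t^{-1}} .
\]
This limit is nonzero if $a_1\ne a_2$, and every value in $[0,\frac\pi2)$ occurs. For $m=2$, $t=2$ it is $\arccos\frac45$.
\end{theorem}

In particular the conjecture is false, already in codimension $2$ and dimension $4$. The next theorem says exactly for which dimensions it is true.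

\begin{theorem}\label{thm:range}
Let $m=n-k\ge2$.
\begin{enumerate}
\item[(a)] If $m$ is odd, or if $m>k$ (that is, $2k<n$), the conjecture holds for all $(M^n,N^k)$. If $m$ is even and $m\le k$, it fails for some $(M^n,N^k)$.
\item[(b)] In any case, the degree-$p$ angles tend to $0$ if $p<n-k$, or $p>k$, or $b_p(M)\le1$.
\item[(c)] In any case, all angles tend to $0$ if the real Euler class of the normal bundle $T^\perp N$, an element of $H^m\bigl(N;o(T^\perp N)\otimes\mathbb R\bigr)$ with $o(T^\perp N)$ the orientation local system, vanishes.
\end{enumerate}
\end{theorem}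

In codimension $2$, for example, the conjecture holds for all pairs precisely when $n\le3$. In the middle dimension Theorem~\ref{thm:limits} becomes a formula. We write $x\cdot y=\int_M x\wedge y$ for $x,y\in H^k(M)$ when $n=2k$; recall that the Poincar\'e dual $h$ of an oriented $N$ is characterized by $\int_N x=\int_M x\wedge h$, and that $N\cdot N=\int_M h\wedge h$.

\begin{theorem}\label{thm:middle}
Let $n=2k$, let $N^k$ be connected and oriented, and let $h$ be the harmonic form Poincar\'e dual to $N$. The angles in degrees $\ne k$ tend to $0$. If $N\cdot N=0$, all angles tend to $0$. If $N\cdot N\ne0$ and $b_k(M)\ge2$, the limits in degree $k$ are $0$, with multiplicity $b_k(M)-2$, and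
\[
\arccos\frac{|N\cdot N|}{\|h\|^2}
\]
once. If $N\cdot N\ne0$ and $b_k(M)=1$, there are no degree-$k$ angles.
\end{theorem}

\begin{theorem}\label{thm:four}
Let $M^4$ be connected and $N\subset M$ a closed connected oriented surface. If $N\cdot N=0$ or the intersection form of $M$ is definite, all angles tend to $0$ for every metric on $M$. If $N\cdot N\ne0$ and the intersection form is indefinite, the metrics for which the angles do \emph{not} all tend to $0$ form a $C^\infty$-open and dense set.
\end{theorem}

Section~\ref{sec:diagonal} treats the diagonal by hand and shows the mechanism. Sections~\ref{sec:linear}--\ref{sec:proof} prove Theorem~\ref{thm:limits}, first with linear algebra, then topology, then analysis. The last three sections apply it.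

\section{The diagonal in a product of two spheres}\label{sec:diagonal}

Let $X$, $\Delta$, $t$ be as in Theorem~\ref{thm:spheres}, and let $X_r=X-\nu_r(\Delta)$. Let $V_i$ be the volume of $S^m(a_i)$ and $\sigma_i$ the pullback to $X$ of its volume form divided by $V_i$, where $S^m(a_i)$ is oriented as the scaled $S^m(1)$. Orient $X$ so that $\int_X\sigma_1\wedge\sigma_2=1$ and $\Delta$ as the image of $S^m(1)$, so that $\int_\Delta\sigma_i=1$.

\medskip
\noindent\emph{The harmonic forms.} The forms $\sigma_1,\sigma_2$ are parallel, hence harmonic, and $b_m(X)=2$, so $\mathcal H^m(X)=\operatorname{span}(\sigma_1,\sigma_2)$. Pointwise $\sigma_1\perp\sigma_2$ and $|\sigma_i|=1/V_i$. Since $X$ has volume $V_1V_2$ and $V_2/V_1=t$,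
\[
\|\sigma_1\|^2=t,\qquad \|\sigma_2\|^2=t^{-1},\qquad \star\sigma_1=t\,\sigma_2,\qquad \star\sigma_2=t^{-1}\sigma_1,
\]
the last formula because $m$ is even.

\medskip
\noindent\emph{The classes vanishing on $\Delta$.} The integral of $a\sigma_1+b\sigma_2$ over $\Delta\cong S^m$ is $a+b$, so $K^m=\mathbb R(\sigma_1-\sigma_2)$.

\medskip
\noindent\emph{The classes vanishing off $\Delta$.} Let $(a_1x,a_2y)\in X-\Delta$ with $x,y\in S^m(1)$. Since $y\ne x$, there is a unique shortest geodesic of $S^m(1)$ from $y$ to $-x$, it depends continuously on $(x,y)$, and it avoids $x$. Moving $y$ along it we see that $X-\Delta$ deformation retracts onto the antidiagonal $\{(a_1x,-a_2x)\}$, over which $a\sigma_1+b\sigma_2$ has integral $a+(-1)^{m+1}b=a-b$, because the antipodal map has degree $(-1)^{m+1}$. So $G^m=\mathbb R h$ with $h=\sigma_1+\sigma_2$. (This is where $m$ even matters. For $m$ odd we would get $G^m=\mathbb R(\sigma_1-\sigma_2)=K^m$, hence $d_m=0$ and no angle in degree $m$.)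

\medskip
\noindent\emph{The limit.} The interior Neumann fields of $X_r$ in degree $m$ turn out to be those whose class comes from $K^m$ (Lemma~\ref{lem:interior}); let $\omega_r$ represent the class of $\sigma_1-\sigma_2$. A Neumann field has the least norm in its cohomology class on $X_r$. Now $h$ is exact on $X_r$. So the competitors of $\omega_r$ include not only $\sigma_1-\sigma_2$ but all forms
\[
\sigma_1-\sigma_2+s\,h,\qquad s\in\mathbb R .
\]
Among these, the one of least norm on $X$ is the one orthogonal to $h$, a nonzero multiple of $t^{-1}\sigma_1-t\,\sigma_2$. It is not proportional to $\sigma_1-\sigma_2$ unless $t=1$. If there is nothing better in the limit, which is the content of Proposition~\ref{prop:convergence}, then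
\begin{gather*}
\mathcal E_\partial\mathcal H_N^m(X_r)\longrightarrow\mathbb R\,(t^{-1}\sigma_1-t\,\sigma_2)=(G^m)^\perp,\\
c\mathcal E_\partial\mathcal H_D^m(X_r)=\star\,\mathcal E_\partial\mathcal H_N^m(X_r)\longrightarrow\mathbb R\,(\sigma_1-\sigma_2)=K^m .
\end{gather*}
In the limit the Neumann fields are forced to be orthogonal to what dies off $\Delta$, and the Dirichlet fields to vanish cohomologically on $\Delta$. For $t\ne1$ no nonzero form does both. The two limit forms have inner product $1+1=2$, and both have squared norm $t+t^{-1}$, so the angle between the limit lines has cosine $2/(t+t^{-1})$.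

\begin{proof}[Proof of Theorem~\ref{thm:spheres}, given Theorem~\ref{thm:limits}]
We have $K^m\cap G^m=0$, so $d_m=1$. The only principal angle between $K^m=\mathbb R(\sigma_1-\sigma_2)$ and $(G^m)^\perp=\mathbb R(t^{-1}\sigma_1-t\sigma_2)$ was just computed to be $\arccos\frac{2}{t+t^{-1}}<\frac\pi2$. As $t$ ranges over $(0,\infty)$, the number $2/(t+t^{-1})$ takes every value in $(0,1]$, and it equals $1$ only for $t=1$, that is, for $a_1=a_2$. For $t=2$ it is $\frac45$.
\end{proof}

\section{Two subspaces of a Euclidean space}\label{sec:linear}

In general $K^p$ and $G^p$ are not lines. The limit of the interior Neumann fields will be $P_{(G^p)^\perp}(K^p)$ and that of the interior Dirichlet fields $P_{K^p}((G^p)^\perp)$. The following lemma describes the angles between two spaces of this form.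

\begin{lemma}\label{lem:linear}
Let $U,W$ be subspaces of a finite-dimensional Euclidean space $\mathcal H$, let $A=P_W(U)$ and $B=P_U(W)$, and let $d=\dim U-\dim(U\cap W^\perp)$.
\begin{enumerate}
\item[(a)] $\dim A=\dim B=d$. Exactly $d$ of the principal angles between $U$ and $W$ are less than $\frac\pi2$, and these are the principal angles between $A$ and $B$.
\item[(b)] They are all $0$ if and only if $P_U$ and $P_W$ commute.
\item[(c)] The principal angles in $(0,\frac\pi2)$ between $U$ and $W$ are, with multiplicities, those in $(0,\frac\pi2)$ between $U^\perp$ and $W^\perp$.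
\end{enumerate}
\end{lemma}

\begin{proof}
By the singular value decomposition there are orthonormal bases $(u_i)$ of $U$ and $(w_j)$ of $W$ with $\langle u_i,w_j\rangle=0$ for $i\ne j$ and $\langle u_i,w_i\rangle=\cos\theta_i$ for $i\le\min(\dim U,\dim W)$, where the $\theta_i\in[0,\frac\pi2]$ are the principal angles. Then $P_Wu_i=\cos\theta_i\,w_i$ and $P_Uw_i=\cos\theta_i\,u_i$ for these $i$, while the remaining, unpaired, basis vectors of the larger space project to $0$. Hence
\[
A=\operatorname{span}\{w_i:\theta_i<\tfrac\pi2\},\qquad B=\operatorname{span}\{u_i:\theta_i<\tfrac\pi2\}.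
\]
So $A$ and $B$ have equal dimension, their principal angles are the $\theta_i<\frac\pi2$, and the number of these is the rank of $P_W|_U$, which is $\dim U-\dim(U\cap W^\perp)=d$. This is (a).

For $\theta_i\in(0,\frac\pi2)$ let $E_i=\operatorname{span}(u_i,w_i)$. These planes are mutually orthogonal and invariant under $P_U$ and $P_W$. Their common orthogonal complement has an orthonormal basis $\mathcal B$ consisting of the vectors $u_i=w_i$ with $\theta_i=0$, the $u_i$ that are unpaired or have $\theta_i=\frac\pi2$, the $w_i$ that are unpaired or have $\theta_i=\frac\pi2$, and an orthonormal basis of $(U+W)^\perp$; each of these vectors is an eigenvector of both projections. So $P_U$ and $P_W$ commute on the orthogonal complement of $\bigoplus E_i$. On $E_i$ they do not: $P_UP_Wu_i=\cos^2\theta_i\,u_i$ and $P_WP_Uu_i=\cos\theta_i\,w_i$ are nonzero and not parallel. This proves (b).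

For (c), $U^\perp$ is spanned by the lines $u_i^\perp\cap E_i$ and by some of the vectors in $\mathcal B$, and $W^\perp$ by the lines $w_i^\perp\cap E_i$ and by some of the vectors in $\mathcal B$. The two lines in $E_i$ make the angle $\theta_i$, and vectors of $\mathcal B$ contribute only the angles $0$ and $\frac\pi2$.
\end{proof}

\section{Classes on $N$, classes off $N$, and interior fields}\label{sec:topology}

Let $\rho$ be the distance to $N$. Fix $R>0$ such that the normal exponential map is a diffeomorphism from $\{|v|<2R\}\subset T^\perp N$ onto $\nu_{2R}(N)$, with $\rho$ corresponding to $|v|$. From now on $0<r<R$. The inclusion $M_r\hookrightarrow M-N$ is a homotopy equivalence, so restriction gives $H^p(M-N)\cong H^p(M_r)$, which is finite-dimensional. Hence Poincar\'e duality holds on the open manifold $M-N$ in the form of a perfect pairing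
\[
H^p(M-N)\times H^{n-p}_c(M-N)\to\mathbb R,\qquad (c,[\psi])\mapsto\int_{M-N} c\wedge\psi ,
\]
of finite-dimensional spaces, where $H_c$ denotes cohomology with compact supports and $c$ under the integral stands for any closed form representing it.

\begin{lemma}\label{lem:KG}
\begin{enumerate}
\item[(a)] $K^p$ is the image of $H^p_c(M-N)\to H^p(M)$. Each $x\in K^p$ is represented by a closed form that vanishes on $\nu_R(N)$.
\item[(b)] $G^{n-p}=\{y:\int_Mx\wedge y=0\text{ for all }x\in K^p\}$ and $K^p=\{x:\int_Mx\wedge y=0\text{ for all }y\in G^{n-p}\}$.
\item[(c)] $\star K^{n-p}=(G^p)^\perp$ and $\star G^{n-p}=(K^p)^\perp$.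
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A class with a representative supported in a compact subset of $M-N$ restricts to zero on $N$. Conversely, let $\alpha$ be a closed form on $M$ whose restriction to $N$ is exact. As $\nu_{2R}(N)$ retracts onto $N$ by deformation, we have $\alpha=d\beta$ there. Let $\chi$ be a cutoff function equal to $1$ on $\nu_R(N)$ with compact support in $\nu_{2R}(N)$. The form $\alpha-d(\chi\beta)$ is cohomologous to $\alpha$ and vanishes on $\nu_R(N)$.

(b) By definition $y\in G^{n-p}$ means $y|_{M-N}=0$ in $H^{n-p}(M-N)$. By duality on $M-N$ this holds if and only if $\int\beta\wedge y=0$ for all $[\beta]\in H^p_c(M-N)$, and by (a) if and only if $y$ annihilates $K^p$. The second statement follows, because the pairing between $H^p(M)$ and $H^{n-p}(M)$ is perfect.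

(c) For $g\in\mathcal H^p$ and $x\in\mathcal H^{n-p}$ we have $\int_Mg\wedge x=\pm\langle g,\star x\rangle$, since $\star\star=\pm1$. So (b), with $p$ and $n-p$ exchanged, says $G^p=(\star K^{n-p})^\perp$, and (b) itself says $K^p=(\star G^{n-p})^\perp$.
\end{proof}

Let $V^p\subset H^p(M-N)$ be the image of $K^p$ under restriction. The kernel of $K^p\to V^p$ is $K^p\cap G^p$, so $\dim V^p=d_p$.

\begin{lemma}\label{lem:interior}
The Neumann field on $M_r$ representing $c\in H^p(M-N)\cong H^p(M_r)$ lies in $\mathcal E_\partial\mathcal H_N^p(M_r)$ if and only if $c\in V^p$. In particular $\dim\mathcal E_\partial\mathcal H_N^p(M_r)=d_p$.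
\end{lemma}

\begin{proof}
Let $\omega$ be the Neumann field. If $i^*\omega$ is exact, then $\omega=d\beta$ on a collar of $\partial M_r$. Let $\chi$ be equal to $1$ near $\partial M_r$ and supported in the collar. The form $\omega-d(\chi\beta)$ is in the class $c$ and vanishes near $\partial M_r$. Extended by zero it is a closed form on $M$ vanishing near $N$, so its class is in $K^p$; and this class restricts to $c$ on $M_r$, hence on $M-N$. So $c\in V^p$. Conversely, let $c$ be the image of $x\in K^p$, and represent $x$ by a closed form $a$ vanishing on $\nu_R(N)$, hence near $\partial M_r$. On $M_r$ both $\omega$ and $a$ represent $c$, so $\omega=a+d\gamma$ there, and $i^*\omega=d\,i^*\gamma$.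
\end{proof}

For $c\in V^p$ let $\omega_r(c)\in\mathcal E_\partial\mathcal H_N^p(M_r)$ be its representative; it depends linearly on $c$. It has the least norm in its class: if $\omega'=\omega_r(c)+d\beta$ on $M_r$, Green's formula gives
\[
\langle d\beta,\omega_r(c)\rangle=\langle\beta,\delta\omega_r(c)\rangle+\int_{\partial M_r}i^*\beta\wedge i^*\!\star\omega_r(c)=0,
\]
and therefore
\begin{equation}\label{eq:min}
\|\omega_r(c)\|_{M_r}\le\|\omega'\|_{M_r}\qquad\text{for all closed }\omega'\text{ on }M_r\text{ in the class }c.
\end{equation}

\section{Convergence of the Neumann fields}\label{sec:analysis}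

The next lemma is the only place where codimension at least $2$ enters the analysis. In codimension $1$ it is false: on a circle minus two points, a locally constant function with different values on the two arcs is closed, coclosed and in $L^2$, but it is not harmonic on the circle. In codimension exactly $2$ a cutoff function depending linearly on $\rho$ near $N$ has bounded but not small energy; a logarithmic one is needed.

\begin{lemma}\label{lem:removable}
Let $\omega$ be a $p$-form in $L^2(M)$ that satisfies $d\omega=0$ and $\delta\omega=0$ in the sense of distributions on $M-N$. Then $\omega$ agrees almost everywhere with a smooth harmonic form on $M$.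
\end{lemma}

\begin{proof}
Let $f:\mathbb R\to[0,1]$ be smooth with $f=0$ on $(-\infty,\frac14]$ and $f=1$ on $[\frac34,\infty)$. For small $\varepsilon>0$ put
\[
\chi_\varepsilon=f\left(\frac{\log(\rho/\varepsilon^2)}{\log(1/\varepsilon)}\right),
\]
and $\chi_\varepsilon=0$ on $N$. The argument of $f$ is $0$ at $\rho=\varepsilon^2$ and $1$ at $\rho=\varepsilon$. So $\chi_\varepsilon$ is smooth, vanishes near $N$, equals $1$ for $\rho\ge\varepsilon$, and $\nabla\chi_\varepsilon$ is supported in $\{\varepsilon^2\le\rho\le\varepsilon\}$ with $|\nabla\chi_\varepsilon|\le C/(\rho\log(1/\varepsilon))$. Since $m\ge2$, the hypersurface $\{\rho=s\}$ has area at most $C's^{m-1}\le C's$ for small $s$, and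
\[
\int_M|\nabla\chi_\varepsilon|^2\,dv\le\frac{C''}{\log^2(1/\varepsilon)}\int_{\varepsilon^2}^{\varepsilon}\frac{ds}{s}=\frac{C''}{\log(1/\varepsilon)}\longrightarrow0 .
\]
Let $\varphi$ be a smooth $(p+1)$-form on $M$. Then $\chi_\varepsilon\,\delta\varphi=\delta(\chi_\varepsilon\varphi)+\iota_{\nabla\chi_\varepsilon}\varphi$, and $\langle\omega,\delta(\chi_\varepsilon\varphi)\rangle=0$ because $\chi_\varepsilon\varphi$ has compact support in $M-N$. Since $\chi_\varepsilon\to1$ almost everywhere,
\[
\langle\omega,\delta\varphi\rangle=\lim_{\varepsilon\to0}\langle\omega,\chi_\varepsilon\,\delta\varphi\rangle=\lim_{\varepsilon\to0}\langle\omega,\iota_{\nabla\chi_\varepsilon}\varphi\rangle=0,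
\]
the last limit because $|\langle\omega,\iota_{\nabla\chi_\varepsilon}\varphi\rangle|\le\|\omega\|\,\sup|\varphi|\,\|\nabla\chi_\varepsilon\|$. So $d\omega=0$ on $M$. Applying this to $\star\omega$ we get $\delta\omega=0$ on $M$. Hence $\langle\omega,(d\delta+\delta d)\varphi\rangle=0$ for every smooth $p$-form $\varphi$, and elliptic regularity gives the claim.
\end{proof}

Fix $c\in V^p$. The harmonic forms $x$ on $M$ with $x|_{M-N}\in c$ form a coset $\kappa+G^p$ with $\kappa\in K^p$. As in Section~\ref{sec:diagonal}, every element of this coset competes with $\omega_r(c)$ in \eqref{eq:min}, for every $r$. Let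
\[
h_c=P_{(G^p)^\perp}\kappa
\]
be its unique element of least norm on $M$. The map $c\mapsto h_c$ is linear. It is injective, since $h_c$ restricts to $c$, and its image is $P_{(G^p)^\perp}(K^p)$.

\begin{proposition}\label{prop:convergence}
For $c\in V^p$, the forms $\omega_r(c)$, extended by zero to $M$, converge to $h_c$ strongly in $L^2(M)$ as $r\to0$.
\end{proposition}

\begin{proof}
By \eqref{eq:min}, $\|\omega_r(c)\|\le\|h_c\|_{M_r}\le\|h_c\|$. So every sequence $r_j\to0$ has a subsequence, again denoted $r_j$, along which $\omega_{r_j}(c)$ converges weakly in $L^2(M)$ to some $\omega$. We show that $\omega$ is harmonic, then that it lies in the coset $\kappa+G^p$, then that it is the smallest element there.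

A test form with compact support in $M-N$ has its support in the interior of $M_{r_j}$ for large $j$, where $\omega_{r_j}(c)$ is closed and coclosed. Hence $d\omega=0$ and $\delta\omega=0$ on $M-N$, and $\omega\in\mathcal H^p$ by Lemma~\ref{lem:removable}.

Let $\psi$ be a closed $(n-p)$-form with compact support in $M-N$. For large $j$ the form $\omega_{r_j}(c)$ differs from a representative of $c$ by an exact form on $M_{r_j}$, whose interior contains the support of $\psi$. So $\int_M\omega_{r_j}(c)\wedge\psi$ is the pairing of $c$ with $[\psi]$. In the limit, $\int_M\omega\wedge\psi$ is this pairing, for every $\psi$. By Poincar\'e duality on $M-N$ we get $\omega|_{M-N}\in c$, that is, $\omega\in\kappa+G^p$.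

Consequently $\|h_c\|\le\|\omega\|$, while weak lower semicontinuity gives
\[
\|\omega\|\le\liminf\|\omega_{r_j}(c)\|\le\limsup\|\omega_{r_j}(c)\|\le\|h_c\| .
\]
All these numbers are equal. By uniqueness of the minimizer $\omega=h_c$, and since the norms converge to that of the weak limit, the convergence is strong. As every sequence has a subsequence with the same limit, the whole family converges.
\end{proof}

\section{Proof of Theorem~\ref{thm:limits}}\label{sec:proof}

Write $K=K^p$ and $G=G^p$. By Lemma~\ref{lem:interior} and Proposition~\ref{prop:convergence}, $\mathcal E_\partial\mathcal H_N^p(M_r)$ has dimension $d_p$ and a basis that, extended by zero, converges in $L^2(M)$ to a basis of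
\[
A=P_{G^\perp}(K).
\]
The isometry $\star$ commutes with extension by zero. Applying the above in degree $n-p$, we see that $c\mathcal E_\partial\mathcal H_D^p(M_r)=\star\mathcal E_\partial\mathcal H_N^{n-p}(M_r)$ has dimension $d_{n-p}$ and a basis that converges to a basis of
\[
B=\star P_{(G^{n-p})^\perp}(K^{n-p})=P_{(\star G^{n-p})^\perp}(\star K^{n-p})=P_K(G^\perp);
\]
the last step is Lemma~\ref{lem:KG}(c). Let $U=K$ and $W=G^\perp$. Then $A=P_W(U)$ and $B=P_U(W)$, and the number $d$ of Lemma~\ref{lem:linear} is $\dim K-\dim(K\cap G)=d_p$. By Lemma~\ref{lem:linear}(a), $\dim A=\dim B=d_p$; in particular $d_{n-p}=d_p$, and (a) of the theorem is proved.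

After Gram--Schmidt, the convergent bases become orthonormal bases converging to orthonormal bases of $A$ and $B$. So the matrices of inner products converge, and with them their singular values. Hence the principal angles between the interior subspaces converge to those between $A$ and $B$, which by Lemma~\ref{lem:linear}(a) are the $d_p$ principal angles less than $\frac\pi2$ between $K$ and $G^\perp$. This is (b). By Lemma~\ref{lem:linear}(b) they are all $0$ if and only if $P_K$ commutes with $P_{G^\perp}=1-P_G$, that is, with $P_G$. This is (c). Finally, by Lemma~\ref{lem:linear}(c) the nonzero ones are the angles in $(0,\frac\pi2)$ between $U^\perp=K^\perp=\star G^{n-p}$ (Lemma~\ref{lem:KG}(c)) and $W^\perp=G^p$. This is (d). \qed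

\section{When the angles tend to zero: proof of Theorem~\ref{thm:range}}\label{sec:range}

By Theorem~\ref{thm:limits}(c) the angles in degree $p$ tend to $0$ whenever one of $K^p$, $G^p$ is $0$ or everything, and whenever $G^p\subset K^p$. By Lemma~\ref{lem:KG}(b), the last condition is topological:
\begin{equation}\label{eq:isotropic}
G^p\subset K^p\quad\Longleftrightarrow\quad\int_Mx\wedge y=0\ \text{ for all }x\in G^p,\ y\in G^{n-p}.
\end{equation}
We first prove (b), which includes the case $m>k$ of (a). Then we treat odd codimension and (c) with \eqref{eq:isotropic}, and finally give the counterexamples.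

\begin{proof}[Proof of \textup{(b)}, and of \textup{(a)} for $m>k$]
For $q>k$ we have $H^q(N)=0$, so $K^q=\mathcal H^q$, and by Lemma~\ref{lem:KG}(b) $G^{n-q}=0$. Thus $K^p=\mathcal H^p$ if $p>k$, and $G^p=0$ if $p<n-k$. If $b_p(M)\le1$, any two orthogonal projections of $\mathcal H^p$ commute. This proves (b). If $m>k$, then every $p$ satisfies $p<n-k=m$ or $p\ge m>k$, so the conjecture holds for $(M,N)$.
\end{proof}

For odd codimension and for (c) we verify the right-hand side of \eqref{eq:isotropic}, in every degree, by moving both classes into a neighborhood of $N$. Let $\nu=\nu_R(N)$ and let $\pi:\nu\to N$ be the projection. Let $x\in G^p$. Then $x|_{M-N}=d\beta$. With $\chi=0$ near $N$ and $\chi=1$ off $\nu_{R/2}(N)$, the closed form $x-d(\chi\beta)$ is cohomologous to $x$ and has compact support in $\nu$. So in \eqref{eq:isotropic} we may take $x$, and likewise $y$, to be closed forms with compact support in $\nu$.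

\begin{proof}[Proof of \textup{(a)} for $m$ odd]
Let $\tau:\nu\to\nu$ be $v\mapsto-v$ on normal vectors. Since $\pi\tau=\pi$ and $\pi$ is a homotopy equivalence, $\tau^*$ is the identity on $H^*(\nu)$. So $\tau^*x-x$ and $\tau^*y-y$ are exact on $\nu$, though their primitives need not have compact support. Because $x$ is closed with compact support, $\int_\nu x\wedge(\tau^*y-y)=0$; because $\tau^*y$ is closed with compact support, $\int_\nu(\tau^*x-x)\wedge\tau^*y=0$. Therefore
\[
\int_\nu x\wedge y=\int_\nu x\wedge\tau^*y=\int_\nu\tau^*x\wedge\tau^*y=\int_\nu\tau^*(x\wedge y)=(-1)^m\int_\nu x\wedge y .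
\]
The sign is $(-1)^m$ on every component of $\nu$, since along $N$ the differential of $\tau$ is $+1$ on $TN$ and $-1$ on the normal bundle, of rank $m$. For $m$ odd the integral vanishes, so $G^p\subset K^p$ for every $p$.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
Let $L=o(T^\perp N)\otimes\mathbb R$. The Thom isomorphism with twisted coefficients is the map $H^{q-m}(N;L)\to H^q_c(\nu)$, $\alpha\mapsto\pi^*\alpha\wedge\Phi$, where $\Phi$ is the Thom class; see \cite[\S\S6--7, 11]{BottTu}. The restriction of $\Phi$ to $N$ is the Euler class. So under this isomorphism and $H^q(\nu)\cong H^q(N)$, the map $H^q_c(\nu)\to H^q(\nu)$ that forgets supports becomes the product with the Euler class, $H^{q-m}(N;L)\to H^q(N)$. If the Euler class vanishes, then $y=d\gamma$ on $\nu$, and $\int_\nu x\wedge y=0$ since $x$ is closed with compact support. So again $G^p\subset K^p$ for every $p$.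
\end{proof}

\begin{proof}[Counterexamples for even $m\le k$]
Let $X$, $\Delta$ be as in Theorem~\ref{thm:spheres} with $t\ne1$. Let $Y$ be a point if $k=m$ and a round sphere of dimension $k-m$ otherwise, and let $M=X\times Y$ with the product metric, $N=\Delta\times Y$. Then $\dim N=k$ and the codimension is $m$. We claim that in degree $m$ the angle of Theorem~\ref{thm:spheres} persists.

Write $\alpha\otimes\beta$ for the wedge product of the pullbacks of $\alpha$ from $X$ and $\beta$ from $Y$. By the K\"unneth theorem
\[
\mathcal H^m(M)=\bigoplus_i\mathcal H^i(X)\otimes\mathcal H^{m-i}(Y);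
\]
the sum is orthogonal, and the inner product on each summand is the tensor product one. The restriction maps from $M$ to $N=\Delta\times Y$ and to $M-N=(X-\Delta)\times Y$ are the tensor products of those on $X$ with the identity of $H^*(Y)$. So, with the notation $K^i(X)$, $G^i(X)$ for the pair $(X,\Delta)$,
\[
K^m(M)=\bigoplus_iK^i(X)\otimes\mathcal H^{m-i}(Y),\qquad
G^m(M)^\perp=\bigoplus_iG^i(X)^\perp\otimes\mathcal H^{m-i}(Y).
\]
Bases of the summands adapted to the principal angles, as in the proof of Lemma~\ref{lem:linear}, combine to such bases of the sums. Hence the angles less than $\frac\pi2$ between $K^m(M)$ and $G^m(M)^\perp$ are those of all the summands together. Since $\mathcal H^0(Y)$ is one-dimensional, the summand $i=m$ contributes the angle between $K^m(X)$ and $G^m(X)^\perp$, which is $\arccos\frac2{t+t^{-1}}\in(0,\frac\pi2)$. By Theorem~\ref{thm:limits}(b) it is a limit of degree-$m$ Poincar\'e duality angles of $M_r$.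
\end{proof}

\section{The middle dimension: proof of Theorem~\ref{thm:middle}}\label{sec:middle}

Here $n=2k$, and the degrees $p\ne k$ are covered by Theorem~\ref{thm:range}(b). Since $N$ is connected and oriented, integration over $N$ identifies $H^k(N)$ with $\mathbb R$, and $\int_Nx=\int_Mx\wedge h$. So
\[
K^k=\Bigl\{x:\int_Mx\wedge h=0\Bigr\},\qquad G^k=\mathbb Rh,\qquad K^k=(\star h)^\perp ,
\]
the last two by parts (b) and (c) of Lemma~\ref{lem:KG}.

If $N\cdot N=\int_Mh\wedge h=0$, then $h\in K^k$, so $G^k\subset K^k$, and the angles in degree $k$ tend to $0$ as well.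

Let $N\cdot N\ne0$. Then $k$ is even, since forms of odd degree have square zero; hence $\star\star=1$ on $k$-forms and $N\cdot N=\langle h,\star h\rangle$. As $h\notin K^k$, we have $K^k\cap G^k=0$ and $d_k=\dim K^k=b_k(M)-1$. If $b_k(M)=1$ there are no degree-$k$ angles. If $b_k(M)\ge2$, Theorem~\ref{thm:limits}(d) says that the nonzero limits are the angles in $(0,\frac\pi2)$ between the lines $\mathbb Rh$ and $\mathbb R\star h$. The cosine of the angle between these lines is
\[
\frac{|\langle h,\star h\rangle|}{\|h\|\,\|\star h\|}=\frac{|N\cdot N|}{\|h\|^2}\ne0 .
\]
So among the $b_k(M)-1$ limits this angle (which may be $0$) occurs once, and the other $b_k(M)-2$ are $0$. \qed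

\medskip
For the diagonal of Section~\ref{sec:diagonal} we have $\int_X\sigma_i\wedge h=1=\int_\Delta\sigma_i$, so $h=\sigma_1+\sigma_2$ is Poincar\'e dual to $\Delta$. Here $\Delta\cdot\Delta=\int_Xh\wedge h=2$ and $\|h\|^2=t+t^{-1}$, and the formula gives the cosine $2/(t+t^{-1})$, as before.

\section{Surfaces in four-manifolds: proof of Theorem~\ref{thm:four}}\label{sec:four}

Now $n=4$ and $k=2$. Let $e\in H^2(M)$ be the Poincar\'e dual of $N$, so that $e\cdot e=N\cdot N$. For a metric $g$ and $x\in H^2(M)$ let
\[
E_g(x)=\min\{\|\alpha\|_g^2:\alpha\text{ closed},\ [\alpha]=x\},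
\]
which is attained exactly at the $g$-harmonic representative $\xi$ of $x$. As $\star\star=1$ on $2$-forms, $x\cdot x=\langle\xi,\star\xi\rangle$, so by Cauchy--Schwarz
\begin{equation}\label{eq:CS}
|x\cdot x|\le E_g(x),
\end{equation}
and for $x\ne0$ equality holds if and only if $\star\xi=\xi$ (when $x\cdot x>0$) or $\star\xi=-\xi$ (when $x\cdot x<0$).

\medskip
\noindent\emph{The cases with limit zero.} If $N\cdot N=0$, Theorem~\ref{thm:middle} applies. The harmonic $2$-forms are the orthogonal sum of the self-dual ones, on which the intersection form is positive, and the anti-self-dual ones, on which it is negative. If the form is definite, one summand is zero. Then the harmonic representative $h$ of $e$ satisfies $\star h=\pm h$, so $\|h\|^2=|N\cdot N|$, and by Theorem~\ref{thm:middle} all limits are $0$, or there are no degree-$2$ angles.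

\medskip
From now on $e\cdot e\ne0$ and the form is indefinite; in particular $b_2(M)\ge2$. Reversing the orientation of $M$ does not change the interior subspaces; it replaces $e$ by $-e$, the intersection form by its negative, and hence $e\cdot e$ by $-e\cdot e$. So we may assume $e\cdot e>0$. By Theorem~\ref{thm:middle},
\begin{equation}\label{eq:criterion}
\text{the angles for }g\text{ do not all tend to }0\quad\Longleftrightarrow\quad E_g(e)>e\cdot e .
\end{equation}

\medskip
\noindent\emph{Openness.} If $g'$ is $C^0$-close to $g$, the quotient $\|\cdot\|_{g'}^2/\|\cdot\|_g^2$ on $2$-forms is uniformly close to $1$, and therefore so is $E_{g'}(e)/E_g(e)$. So $g\mapsto E_g(e)$ is continuous, and the set of metrics in \eqref{eq:criterion} is open.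

\medskip
\noindent\emph{Density: the idea.} Let $E_g(e)=e\cdot e$. We have to perturb $g$ so that $E(e)$ increases. It is not obvious how to bound $E(e)$ from below by anything better than \eqref{eq:CS}, but test forms bound energies from above. So we look for a class whose energy \emph{cannot decrease} as long as $E(e)=e\cdot e$, and then decrease it. If $E(e)=e\cdot e$, the harmonic representative of $e$ is self-dual, and inner products with it are topological. So if $u\cdot e=0$, then $E(u+e)=E(u)+e\cdot e\ge|u\cdot u|+e\cdot e$. We choose $u$ so that this is an equality for $g$, and deform $g$ in a direction that decreases the norm of the $g$-harmonic representative of $u+e$.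

\medskip
\noindent\emph{The deformation.} Let $h$ be the $g$-harmonic representative of $e$; it is self-dual and not zero. Since the intersection form is indefinite, there is an anti-self-dual harmonic form $\eta\ne0$. Put $u=[\eta]$ and $\zeta=\eta+h$. Pointwise $\eta\wedge h=0$ and $\eta\perp h$, so
\[
u\cdot e=0,\qquad u\cdot u=-\|\eta\|_g^2,\qquad \|\zeta\|_g^2=\|\eta\|_g^2+\|h\|_g^2=|u\cdot u|+e\cdot e .
\]

In a local $g$-orthonormal frame regard $2$-forms as skew-symmetric $4\times4$ matrices, $|\alpha|^2=\sum_{i<j}\alpha_{ij}^2=-\frac12\operatorname{tr}(\alpha^2)$. Identify $\mathbb R^4$ with the quaternions. The self-dual and the anti-self-dual matrices are, in one order or the other according to the orientation, the left multiplications $L_q$ and the right multiplications $R_q$ by imaginary quaternions $q$. These commute with each other, and $L_q^2=R_q^2=-|q|^2I$. Taking traces we get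
\[
\eta h=h\eta,\qquad \eta^2=-\tfrac12|\eta|^2I,\qquad h^2=-\tfrac12|h|^2I,\qquad \operatorname{tr}(\eta h)=-2\langle\eta,h\rangle=0 .
\]
Let $g_t=g+ts$ be a deformation by a symmetric tensor $s$ that is trace-free, so that the volume form is unchanged to first order, and let $F(t)=\|\zeta\|_{g_t}^2$. From $|\zeta|^2_{g_t}=\frac12g_t^{ia}g_t^{jb}\zeta_{ij}\zeta_{ab}$ and $\frac{d}{dt}g_t^{ia}|_{t=0}=-s^{ia}$ we get
\[
F'(0)=-\int_M\operatorname{tr}\bigl(s\,\zeta\zeta^T\bigr)\,dv,\qquad
\zeta\zeta^T=-\zeta^2=\tfrac12(|\eta|^2+|h|^2)I-2\eta h .
\]
This suggests taking for $s$ the trace-free part of $\zeta\zeta^T$: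
\[
s=-2\eta h .
\]
This is symmetric, because $(\eta h)^T=h\eta=\eta h$; it is trace-free and is a globally defined smooth tensor, a contraction of $\eta\otimes h$ with $g$. With this $s$,
\[
F'(0)=-\int_M\operatorname{tr}(s^2)\,dv=-4\int_M\operatorname{tr}(\eta^2h^2)\,dv=-4\int_M|\eta|^2|h|^2\,dv<0 .
\]
The inequality is strict because, by Aronszajn's unique continuation theorem, a nonzero harmonic form on a connected manifold does not vanish on any nonempty open set: $h\ne0$ on some nonempty open set, and $\eta\ne0$ somewhere in it. Here the connectedness of $M$ is used. Hence $F(t)<F(0)$ for all small $t>0$.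

\medskip
\noindent\emph{Conclusion.} Suppose that $E_{g_t}(e)=e\cdot e$ for such a $t>0$. Then the $g_t$-harmonic representative $h_t$ of $e$ is $g_t$-self-dual, so its $g_t$-inner product with the $g_t$-harmonic representative $\xi$ of any class $x$ is $\int_M\xi\wedge\star_th_t=\int_M\xi\wedge h_t=x\cdot e$, where $\star_t$ is the Hodge star of $g_t$. With $u\cdot e=0$ and \eqref{eq:CS},
\[
E_{g_t}(u+e)=E_{g_t}(u)+2\,u\cdot e+E_{g_t}(e)\ge|u\cdot u|+e\cdot e=\|\zeta\|_g^2=F(0).
\]
But $\zeta$ is a closed form in the class $u+e$, so $E_{g_t}(u+e)\le\|\zeta\|_{g_t}^2=F(t)<F(0)$, a contradiction. So, by \eqref{eq:CS}, $E_{g_t}(e)>e\cdot e$ for all small $t>0$. Since $g_t\to g$ in $C^\infty$ as $t\to0$, the metrics in \eqref{eq:criterion} are dense. \qed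

\begin{thebibliography}{9}

\bibitem{BottTu}
Bott--Tu, \emph{Differential Forms in Algebraic Topology}.

\bibitem{talk}
\emph{Poincar\'e Duality Angles on Riemannian Manifolds with Boundary},
\url{https://www.math.colostate.edu/~clayton/research/talks/Tulane.pdf}.

\end{thebibliography}

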